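\title{A bounded-degree network that emulates itself with constant slowdown under $N^{1-o(1)}$ worst-case faults}

\begin{abstract}
An adversary disables some nodes of an $N$-node network of bounded degree, and the surviving nodes must emulate the fault-free network with a slowdown bounded by one absolute constant. We construct an explicit family of connected graphs of maximum degree $4$ that tolerates $\lfloor N/(\log N)^{15\log\log\log N}\rfloor$ worst-case faults with slowdown at most $200$. This number of faults exceeds $N^{1-\epsilon}$ for every fixed $\epsilon>0$. The graphs are hierarchies of clusters joined by long paths. Subclusters of many slightly different sizes allow lost work to be redistributed at a cost of a factor $1+2/k$ per level over $k$ levels, and the long paths, emulated twice, absorb the latency of rerouting. In the pebble model we show that the bound is tight for this family up to the constant in the exponent, and that the $M$-input butterfly does not tolerate $N/(\log M+1)$ faults with constant slowdown.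
\end{abstract}

\section{Introduction}\label{sec:intro}

Some processors of a network fail, and the survivors are asked to do the work of the whole network at a speed within a constant factor of the original. How many failures, placed in the worst possible way, can be allowed? This section makes the question precise and states the results. All logarithms are to base $2$.

\subsection{Networks, faults and emulation}\label{sec:model}

The model is that of \cite{CFT}. A \emph{network} is a graph whose nodes are processors and whose edges are communication links. A \emph{family} $\{G_N\}$ is indexed by an infinite set of integers $N$, and $G_N$ has $N$ nodes. The family has \emph{bounded degree} if one constant, independent of $N$, bounds all node degrees. Every $G_N$ is required to be connected. This excludes trivial cases such as $N$ isolated nodes, where any half of the nodes does the work of all at half the speed.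

Computation is synchronous: in one step each node performs $O(1)$ local computation and sends one message of size $O(1)$ along each incident edge. There are two copies of $G_N$. The \emph{guest} is fault-free. In the \emph{host}, some nodes are \emph{faulty}: they cannot compute, store or relay messages. The fault set is chosen by an adversary, and it is fixed and known before the emulation is set up. An \emph{emulation} assigns each guest node to one or more non-faulty host nodes, which are given its initial state and input; each such instance of a guest node is a \emph{copy} of it. The host emulates the guest with \emph{slowdown at most $c$} if every $T$-step computation of the guest is carried out by the host within $cT$ steps.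

Explicit constants need explicit units, and we fix them as follows.

\begin{itemize}
\item \emph{Guest.} Node $v$ has state $\sigma_v(t)$ after step $t$. In step $t\ge1$ it computes $\sigma_v(t)$, and one \emph{step-$t$ message} for each neighbor, from $\sigma_v(t-1)$, its input, and the step-$(t-1)$ messages that its neighbors addressed to it. There are no incoming messages for $t=1$. This computation is the \emph{node-step} $(v,t)$.
\item \emph{Host.} In one step a host node can perform one guest node-step and can send, receive, store and forward one guest message per direction on each incident edge. Since the fault set is known in advance, all schedules are precomputed and messages need no addresses.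
\end{itemize}

Another choice of $O(1)$ units for the host multiplies the constant $200$ below by an absolute constant. If a guest step is instead ``send, receive, update'', a $T$-step computation is a $(T+1)$-step computation in our convention, and $200(T+1)\le400T$.

\subsection{The question}

For $n\ge1$, the \emph{butterfly} with $M=2^n$ inputs has nodes $\langle w,i\rangle$, where $w$ is an $n$-bit string (the row) and $0\le i\le n$ (the level). For $0\le i<n$, the node $\langle w,i\rangle$ is joined to $\langle w,i+1\rangle$ and to $\langle w',i+1\rangle$, where $w'$ is $w$ with bit $i+1$ complemented. It has $N=M(\log M+1)$ nodes and maximum degree $4$.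

The following result is given in \cite{CFT}: for every fixed $\epsilon>0$ there is a constant $c_\epsilon$ such that an $M$-input butterfly with at most $M^{1-\epsilon}$ worst-case faults emulates a fault-free $M$-input butterfly with slowdown at most $c_\epsilon$. Since $N=\Theta(M\log M)$, the same holds with $N^{1-\epsilon}$ faults. The constant may depend on $\epsilon$, and this dependence is the point. Given any function $g(M)\to\infty$, let $i(M)$ be the largest $i\le\log M$ with $c_{1},c_{1/2},\dots,c_{1/i}\le g(M)$. Then $i(M)\to\infty$, and the butterfly tolerates $M^{1-1/i(M)}=M^{1-o(1)}$ faults with slowdown $g(M)$. So $M^{1-o(1)}$ faults cost a slowdown that grows as slowly as one likes; what the result does not give is a slowdown that does not grow at all.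

The question posed in \cite{CFT} is whether an $N$-node butterfly, or any other $N$-node bounded-degree network, can tolerate more than $N^{1-\epsilon}$ worst-case faults, for example $N/\log N$, and still simulate itself with constant slowdown. In precise form:

\begin{quote}
Do there exist a function $f$ with $f(N)=\omega(N^{1-\epsilon})$ for every fixed $\epsilon>0$, a connected bounded-degree family $\{G_N\}$, and a single constant $c$, such that for all sufficiently large $N$ in the index set and every set of at most $f(N)$ faulty nodes, the faulty $G_N$ emulates the fault-free $G_N$ with slowdown at most $c$?
\end{quote}

\subsection{Results}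

The answer is yes.

\begin{theorem}\label{thm:main}
For every integer $k\ge10$ there is a connected graph $G^{(k)}$ of maximum degree at most $4$ with $N_k\ge2^{2^k}$ nodes such that, for every set of at most $N_k/k^{15k}$ faulty nodes, the faulty $G^{(k)}$ emulates the fault-free $G^{(k)}$ with slowdown at most $200$. Each host node stores $O(1)$ guest states and messages at any time.
\end{theorem}

\begin{corollary}\label{cor:main}
The graphs $G^{(k)}$ form a connected family of maximum degree at most $4$ that tolerates
\[
f(N)=\Big\lfloor N\big/(\log N)^{15\log\log\log N}\Big\rfloor
\]
worst-case faults with slowdown at most $200$, and $f(N)=\omega(N^{1-\epsilon})$ for every fixed $\epsilon>0$.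
\end{corollary}

\begin{proof}
The index set $\{N_k:k\ge10\}$ is infinite because $N_k\to\infty$; if two values coincide, keep one of the graphs. Let $N=N_k$. From $N\ge2^{2^k}$ we get $k\le\log\log N$, so
\[
k^{15k}\le(\log\log N)^{15\log\log N}=2^{15\log\log N\cdot\log\log\log N}=(\log N)^{15\log\log\log N},
\]
and $f(N)\le N/k^{15k}$. The exponent $15\log\log N\cdot\log\log\log N$ is $o(\log N)$, so $f(N)/N^{1-\epsilon}\to\infty$.
\end{proof}

In fact $f(N)$ exceeds $N/2^{(\log\log N)^{1+\gamma}}$ for every fixed $\gamma>0$ and large $N$, because $15\,y\log y=o(y^{1+\gamma})$ for $y=\log\log N$.

The family is not the butterfly. For butterflies we show only that $N/(\log M+1)$ faults are fatal in the standard pebble model (Corollary~\ref{cor:butterfly}), and we do not decide what happens between $N^{1-\epsilon}$ and that bound. For the graphs $G^{(k)}$, in the same model, the largest tolerable number of faults is $N/(\log N)^{\Theta(\log\log\log N)}$ (Corollary~\ref{cor:tight}).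

Section~\ref{sec:cut} gives the basic obstruction to fault tolerance and the simplest examples; it is not used in the proof of Theorem~\ref{thm:main}. Section~\ref{sec:plan} shows the two main devices on small cases. Sections~\ref{sec:graphs}--\ref{sec:schedule} contain the proof, and Section~\ref{sec:tight} the matching upper bound. No constant has been optimized.

\section{Small components force large slowdown}\label{sec:cut}

A few faults need not be harmful. In a cycle on the nodes $0,1,\dots,N-1$ with node $0$ faulty, fold the guest: place guest nodes $i$ and $N-i$ on host node $i$ for $1\le i\le N/2$, and guest node $0$ on host node $1$. Guest neighbors then sit on the same or on adjacent host nodes, each host node has at most three copies, and each host edge serves at most two guest edges. Three host steps of computation and two of communication emulate one guest step.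

To show that faults are harmful one needs a rule that forbids the host to obtain a result without doing the work. In this section and in Section~\ref{sec:tight} only, we assume the \emph{pebble model}: a host node executes at most $a=O(1)$ guest node-steps per host step, and executing the node-step $(u,t)$ with $t\ge2$ requires the results of $(u,t-1)$ and of $(u',t-1)$ for all neighbors $u'$ of $u$. A result is available to a host node only if the node-step was executed there or the result was relayed to it by non-faulty nodes.

\begin{proposition}\label{prop:cut}
Let $G$ be connected with $N$ nodes. If deleting the fault set leaves only components of size at most $s$, then in the pebble model the slowdown is at least $N/(as)$.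
\end{proposition}

\begin{proof}
Suppose the slowdown is at most $c$, and consider a $T$-step computation. Fix a guest node $v$ and let $K$ be a component of the host in which $(v,T)$ is executed. No result passes from one component to another. Hence, if $(u,t)$ with $t\ge2$ is executed in $K$, then so are $(u,t-1)$ and $(u',t-1)$ for all neighbors $u'$ of $u$. Starting from $(v,T)$, follow a shortest path from $v$ to $u$ backward in time and then stay at $u$: the component $K$ executes $(u,t)$ for all $u$ and all $1\le t\le T-\operatorname{dist}(u,v)$. These are at least $N(T-\operatorname{diam}G)$ node-steps, while $K$ can execute at most $a\,s\,cT$. Thus $c\ge N(T-\operatorname{diam}G)/(asT)$, and we let $T\to\infty$.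
\end{proof}

Connectivity of the guest is what makes a single component responsible for all $N$ nodes. Two examples show the scale of the obstruction. In a path with $N$ nodes, deleting the nodes whose index is a multiple of $\lceil N/t\rceil$ costs at most $t$ faults and leaves components of fewer than $N/t$ nodes, so the slowdown is at least $t/a$: no unbounded number of faults is tolerated. In an $n\times n$ grid, deleting the rows and columns whose index is a multiple of $\lceil n/t\rceil$ costs at most $2tn$ faults and leaves components of fewer than $(n/t)^2$ nodes, so the slowdown is at least $t^2/a$: no $\omega(\sqrt N)$ faults are tolerated. The butterfly is much harder to cut, but one level suffices.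

\begin{corollary}\label{cor:butterfly}
In the pebble model, $M=N/(\log M+1)=(1+o(1))N/\log N$ faults force slowdown at least $\sqrt M/a$ on the $M$-input butterfly. Hence butterflies do not tolerate $N/(\log M+1)$ worst-case faults with constant slowdown.
\end{corollary}

\begin{proof}
Let $M=2^n$ and $h=\lfloor n/2\rfloor$, and delete the $M$ nodes of level $h$. Edges among levels $0,\dots,h-1$ change only bits $1,\dots,h-1$, so a component there has at most $h\,2^{h-1}$ nodes. Edges among levels $h+1,\dots,n$ change only bits $h+2,\dots,n$, so a component there has at most $(n-h)2^{n-h-1}$ nodes. Both numbers are at most $n2^{n/2}$, since $n-h-1=\lceil n/2\rceil-1\le n/2$. Proposition~\ref{prop:cut} gives slowdown at least $(n+1)2^n/(a\,n2^{n/2})\ge2^{n/2}/a$. Finally $\log N=n+\log(n+1)=(1+o(1))(n+1)$.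
\end{proof}

\section{The plan, and two devices on small cases}\label{sec:plan}

By Proposition~\ref{prop:cut}, a network that tolerates $f$ faults cannot be shattered by deleting $f$ nodes. A natural way to build such a network, and to keep control of the emulation, is a hierarchy. Small \emph{base pieces} are grouped into clusters, clusters into larger clusters, and any two children of a cluster are joined directly. The host discards damaged clusters, and each guest cluster is sent to a surviving host cluster of the same level.

How many levels are needed? A child that is joined to every sibling has at most about as many siblings as it has nodes, so the size at most about squares from one level to the next. With $k$ levels and base pieces of $s$ nodes, $N$ is at most about $s^{2^k}$. One fault in each base piece makes the host discard everything, so the method handles at most about $N/s\le N^{1-2^{-k}}$ faults. To beat every $N^{1-\epsilon}$, the number $k$ of levels must tend to infinity. Now any fixed factor lost at each level is fatal, and three quantities threaten to lose one.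

\begin{itemize}
\item \emph{Load.} If all children have the same size, the work of a discarded child falls on a sibling and doubles its load; over $k$ levels this may give $2^k$.
\item \emph{Latency.} A broken connection between two children must be replaced by a detour, which is longer than the original and consists of pieces that are themselves detours at lower levels.
\item \emph{Congestion.} The detours of all higher levels pass through the clusters of lower levels.
\end{itemize}

For this reason one might guess that the slowdown must grow as $\epsilon\to0$. The construction keeps all three quantities bounded independently of $k$. The only quantity allowed to compound is the \emph{damage}, the amount of healthy network discarded per fault. It grows by a factor $k^{O(1)}$ per level, and $k^{O(k)}=N^{o(1)}$ because $N\ge2^{2^k}$. Congestion is handled by giving each level $41$ times the bandwidth of the level above (Section~\ref{sec:routing}). The devices for load and latency can be seen on small cases.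

\begin{example}[load]\label{ex:shift}
Give each child a \emph{type} $z\in\{k,\dots,k^2\}$, proportional to its size. Take $k=3$, two children of each type, ordered by non-increasing type, and suppose that host child $3$ is discarded. Shift the guest children $3,\dots,13$ by one position, and send the last guest child, a smallest one, to a largest host child:
\[
\begin{array}{l|cccccccccccccc}
\text{host child}&1&2&3&4&5&6&7&8&9&10&11&12&13&14\\
\text{its type}&9&9&8&8&7&7&6&6&5&5&4&4&3&3\\ \hline
\text{guest types}&9{+}3&9&-&8&8&7&7&6&6&5&5&4&4&3
\end{array}
\]
The largest ratio of load to size is $\frac{9+3}{9}=\frac43$ on child $1$ and $\frac43$ on child $13$, not $2$. The shift raises a type by at most $1$, which is small against the smallest type $k$, and the leftover type $k$ is small against the largest type $k^2$. In general the ratio is at most $1+2/k$, and $(1+2/k)^k<e^2$.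
\end{example}

\begin{example}[latency]\label{ex:link}
Join children not by edges but by long paths. Consider a guest path $\alpha,p_1,\dots,p_6,\beta$, and suppose that $\alpha$ and $\beta$ are placed on host nodes joined by a detour. Measure time in \emph{rounds}, each long enough for every host node to run each of its copies once and to deliver the resulting messages to adjacent nodes, and let the detour take $2$ rounds. We want the emulation to advance by one guest step every two rounds, however long the detour is, provided the guest path is long in proportion.

Keep one copy of the whole path $p_1,\dots,p_6$ near $\alpha$ and another near $\beta$ (Figure~\ref{fig:fold}). The node $\alpha$ listens to the nearby copy of $p_1$, and $\beta$ to the nearby copy of $p_6$. Only two kinds of messages use the detour: those of $\beta$ for the copy of $p_6$ near $\alpha$, and those of $\alpha$ for the copy of $p_1$ near $\beta$. Neither $\alpha$ nor $\beta$ waits for anything remote. Give each copy a \emph{delay} $\delta$ and let it execute guest step $t$ in round $2(t-1)+\delta$. Near $\alpha$, let $p_1,\dots,p_6$ have delays $0,0,0,0,1,2$. Step $2$ goes through: $p_4$ runs in round $2$ and needs the step-$1$ message of $p_5$, made in round $1$; $p_5$ runs in round $3$ and needs that of $p_6$,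 made in round $2$; $p_6$ runs in round $4$ and needs that of $\beta$, made in round $0$ and delivered by the end of round $2$. Messages in the other direction come from copies with smaller delay and are early. Later steps repeat this pattern two rounds apart. Near $\beta$ the delays are $2,1,0,0,0,0$, so every $p_\ell$ has a copy with delay $0$.

Two rounds per guest step are what allow neighbors to differ in delay by $1$; with one round per step, two copies that exchange messages would need equal delays. If each $p_\ell$ had a single copy at one of the two ends, some guest edge would span the detour in both directions, and each guest step would cost the full travel time.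
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.8cm,y=0.85cm,every node/.style={font=\small}]
\foreach \y in {0,3}{
  \draw[gray,rounded corners] (-1.4,\y-0.45) rectangle (0.45,\y+1.45);
  \draw[gray,rounded corners] (0.55,\y-0.45) rectangle (1.45,\y+1.45);
  \draw[gray,rounded corners] (1.55,\y-0.45) rectangle (2.45,\y+1.45);}
\node (a) at (-1,4) {$\alpha\,[0]$};
\node (a1) at (0,4) {$p_1[0]$}; \node (a2) at (1,4) {$p_2[0]$}; \node (a3) at (2,4) {$p_3[0]$};
\node (a4) at (2,3) {$p_4[0]$}; \node (a5) at (1,3) {$p_5[1]$}; \node (a6) at (0,3) {$p_6[2]$};
\node (b) at (-1,0) {$\beta\,[0]$};
\node (b1) at (0,1) {$p_1[2]$}; \node (b2) at (1,1) {$p_2[1]$}; \node (b3) at (2,1) {$p_3[0]$};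
\node (b4) at (2,0) {$p_4[0]$}; \node (b5) at (1,0) {$p_5[0]$}; \node (b6) at (0,0) {$p_6[0]$};
\draw (a)--(a1)--(a2)--(a3)--(a4)--(a5)--(a6);
\draw (b1)--(b2)--(b3)--(b4)--(b5)--(b6)--(b);
\draw[->,dashed] (b)--(a6);
\draw[->,dashed] (a)--(b1);
\node at (3.2,3.5) {host row of $\alpha$};
\node at (3.2,0.5) {host row of $\beta$};
\end{tikzpicture}
\caption{A guest path $\alpha,p_1,\dots,p_6,\beta$ emulated by two folded copies. Each box is one host node, and boxes in a row are adjacent in the host. Solid lines join copies that exchange messages locally. Dashed arrows are the two one-way message streams over a detour of two rounds. A copy marked $[\delta]$ executes guest step $t$ in round $2(t-1)+\delta$.}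
\label{fig:fold}
\end{figure}

\section{The graphs $G^{(k)}$}\label{sec:graphs}

Fix an integer $k\ge10$, the number of levels. Put
\begin{gather*}
A=\sum_{z=k}^{k^2}z=\frac{k^4+k}{2},\qquad \kappa_j=41^{\,k-j}A\quad(1\le j\le k),\qquad b=\sum_{j=1}^k\kappa_j,\\
P_0=1,\qquad Z_j=P_{j-1}\kappa_j,\qquad P_j=P_{j-1}Z_j,\qquad \mu_j=Z_j/A=41^{\,k-j}P_{j-1},\\
R=k^{2k}b,\qquad L_j=200\cdot10^{\,j}R\quad(0\le j\le k),\qquad W=L_k .
\end{gather*}
All of these are positive integers. We have $k^4/2\le A\le k^4$ and $2A/k=k^3+1$. Summing geometric series gives
\begin{equation}\label{eq:kappa}
\sum_{j'>j}\kappa_{j'}<\frac{\kappa_j}{40},\qquad b<\frac{k^4\,41^k}{40},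
\end{equation}
and $k\ge10$ gives
\begin{equation}\label{eq:small}
k^2\le\mu_jk^2=\frac{k^2Z_j}{A}\le\frac{2Z_j}{k^2}\le\frac{Z_j}{50}.
\end{equation}

Clusters have a level and a weight. All clusters of one level have the same tree of subclusters, so that any guest cluster can be sent to any host cluster of its level. The weight only scales the number of grid rows and the number of connecting paths.

\begin{definition}\label{def:cluster}
For $0\le j\le k$ and a positive integer $x$, a \emph{level-$j$ cluster of weight $x$}, written $C_j(x)$, is the following graph.
\begin{itemize}
\item $C_0(x)$, a \emph{base piece}, is a grid with $xb$ rows and $W$ columns. The nodes of the first column are its \emph{terminals}, one per row. The $xb$ terminals are partitioned so that, for each $1\le i\le k$, exactly $x\kappa_i$ of them are \emph{level-$i$ slots}.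
\item For $j\ge1$, $C_j(x)$ has, for each $z\in\{k,\dots,k^2\}$, exactly $\mu_j$ \emph{children of type $z$}, which are disjoint copies of $C_{j-1}(xz)$. Any two distinct children, of types $z$ and $z'$, are joined by $xzz'$ \emph{level-$j$ links}: paths with $L_j$ new internal nodes, joining a level-$j$ slot of one child to a level-$j$ slot of the other. Each slot is used by at most one link, and a used slot is a \emph{port}.
\end{itemize}
We write $\operatorname{wt}(V)$ for the weight of a cluster $V$ and $z_X$ for the type of a child $X$, and we set $G^{(k)}=C_k(1)$, the \emph{root}.
\end{definition}

The types of the children of a level-$j$ cluster sum to $\mu_jA=Z_j$. The recursion $Z_j=P_{j-1}\kappa_j$ is chosen so that each child has just enough slots, as part (c) of the next lemma shows; we fix one wiring once and for all.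

\begin{lemma}\label{lem:counts}
Let $V$ be a level-$j$ cluster of weight $x$.
\begin{enumerate}
\item[(a)] The base pieces of $V$ have total weight $xP_j$.
\item[(b)] For each $1\le i\le k$, $V$ contains exactly $xP_j\kappa_i$ level-$i$ slots.
\item[(c)] If $j\ge1$, a child $X$ of $V$ has $\operatorname{wt}(X)Z_j$ level-$j$ slots, is joined to a sibling $Y$ by $\operatorname{wt}(X)z_Y$ links, and has $\operatorname{wt}(X)(Z_j-z_X)$ incident level-$j$ links in total. In particular the wiring in Definition~\ref{def:cluster} exists.
\item[(d)] For $1\le i\le j$, $V$ contains at most $xP_j\kappa_i/2$ level-$i$ links.
\end{enumerate}
\end{lemma}

\begin{proof}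
(a) By induction the total weight is $\sum_Xxz_XP_{j-1}=xZ_jP_{j-1}=xP_j$. Part (b) follows, since a base piece of weight $y$ has $y\kappa_i$ level-$i$ slots. (c) By (b), $X$ has $\operatorname{wt}(X)P_{j-1}\kappa_j=\operatorname{wt}(X)Z_j$ level-$j$ slots, and links inside $X$ use only slots of lower levels. Since $\operatorname{wt}(X)=xz_X$, the number of links to $Y$ is $xz_Xz_Y=\operatorname{wt}(X)z_Y$, and the types of the siblings sum to $Z_j-z_X$. (d) The level-$i$ clusters in $V$ partition the base pieces, so by (a) their total weight is $xP_j/P_i$. One of weight $y$ has $y\sum_{\{X,Y\}}z_Xz_Y\le yZ_i^2/2$ level-$i$ links, and $Z_i^2/P_i=Z_i/P_{i-1}=\kappa_i$.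
\end{proof}

\begin{lemma}\label{lem:size}
The graph $G^{(k)}$ is connected and has maximum degree at most $4$. Its base pieces have weight at most $k^{2k}$ and at most $R\le W$ rows. Its number of nodes satisfies
\[
P_kbL_k\le N_k\le\tfrac32P_kbL_k,\qquad N_k\ge2^{2^k}.
\]
\end{lemma}

\begin{proof}
Grids are connected and any two children of a cluster are joined by a link, so every cluster is connected. A terminal has at most $3$ grid edges and one link edge, other grid nodes have degree at most $4$, and internal link nodes have degree $2$. The weight of a base piece is a product of $k$ types, each at most $k^2$. By Lemma~\ref{lem:counts}(a) there are $P_kb$ rows, hence $P_kbL_k$ grid nodes, and by (d) at most $\sum_jP_k\kappa_jL_j/2\le P_kbL_k/2$ internal link nodes. Finally $P_1=\kappa_1\ge4$ and $P_j=P_{j-1}^2\kappa_j\ge P_{j-1}^2$, so $N_k\ge P_k\ge4^{2^{k-1}}=2^{2^k}$.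
\end{proof}

\section{Good clusters and the amplification of damage}\label{sec:good}

Fix a fault set $\mathcal F$ in the host. We must decide which parts of the host to use. Being fault-free is not enough: a child may be intact but cut off from its siblings, and a link may be intact but end in a region that has been discarded at a lower level. The following definition, by induction on the level, takes both into account.

\begin{definition}\label{def:good}
A base piece is \emph{good} if it contains no fault, and it is \emph{live in itself} if it is good. Let $V$ be a level-$j$ cluster with $j\ge1$.
\begin{itemize}
\item A level-$j$ link between children $X,Y$ of $V$ is \emph{live} if its two ports lie in base pieces live in $X$ and in $Y$ respectively, and its internal nodes are fault-free. Otherwise it is \emph{dead}.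
\item A child $X$ is \emph{usable} if it is good and has at least $\frac{19}{20}\operatorname{wt}(X)Z_j$ incident live level-$j$ links.
\item $V$ is \emph{good} if at most $\mu_j/2$ of its children are unusable.
\item A base piece is \emph{live in $V$} if $V$ is good and the piece lies in a usable child $X$ of $V$ and is live in $X$.
\end{itemize}
A cluster that is not good is \emph{bad}; no base piece is live in a bad cluster.
\end{definition}

The threshold $\mu_j/2$ is the number of lost children that the shift of Example~\ref{ex:shift} can absorb. Let $F(V)$ be the number of faults in $V$ and let $d(V)$ be the total weight of the base pieces of $V$ that are not live in $V$. By Lemma~\ref{lem:counts}(a), a bad level-$j$ cluster has $d(V)=\operatorname{wt}(V)P_j$. Put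
\[
\Gamma_0=k^{2k},\qquad\Gamma_j=81(k^3+1)\,\Gamma_{j-1}.
\]
The factor $81$ pays for good children that lose too many links, and the factor $k^3+1$ pays for giving up a whole cluster when a small share of it is unusable.

\begin{lemma}\label{lem:damage}
$d(V)\le\Gamma_jF(V)$ for every level-$j$ cluster $V$.
\end{lemma}

\begin{proof}
For $j=0$, either $d(V)=0$, or $F(V)\ge1$ and $d(V)=\operatorname{wt}(V)\le k^{2k}$. Let $j\ge1$ and assume the bound for the children of $V$. Let $F_{\mathrm{link}}$ be the number of faults on internal nodes of level-$j$ links of $V$, so that $F(V)=F_{\mathrm{link}}+\sum_YF(Y)$ with $Y$ ranging over all children.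

\emph{Dead links are few.} A dead link has a faulty internal node or a port in a base piece that is not live in its child. A base piece of weight $y$ has $y\kappa_j$ level-$j$ slots. So the number of dead level-$j$ links of $V$ is at most
\[
\kappa_j\sum_Yd(Y)+F_{\mathrm{link}}\le\kappa_j\Gamma_{j-1}\sum_YF(Y)+F_{\mathrm{link}}\le\kappa_j\Gamma_{j-1}F(V).
\]

\emph{Good unusable children are light.} Let $U$ be the set of children that are good but unusable. By Lemma~\ref{lem:counts}(c) and \eqref{eq:small}, the number of dead links at $X\in U$ exceeds
\[
\operatorname{wt}(X)(Z_j-z_X)-\tfrac{19}{20}\operatorname{wt}(X)Z_j\ge\operatorname{wt}(X)Z_j\big(\tfrac1{20}-\tfrac1{50}\big)\ge\tfrac1{40}\operatorname{wt}(X)Z_j .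
\]
Each dead link is incident with two children, so $\sum_{X\in U}\operatorname{wt}(X)Z_j/40\le2\kappa_j\Gamma_{j-1}F(V)$. Dividing by $\kappa_j/40$ and using $Z_j=P_{j-1}\kappa_j$,
\[
\sum_{X\in U}\operatorname{wt}(X)P_{j-1}\le80\,\Gamma_{j-1}F(V).
\]

\emph{The weight lost inside children.} Let
\[
d'(V)=\sum_{X\text{ usable}}d(X)+\sum_{X\text{ unusable}}\operatorname{wt}(X)P_{j-1}.
\]
An unusable child is either in $U$ or bad, and a bad child has $\operatorname{wt}(X)P_{j-1}=d(X)$. Hence
\[
d'(V)=\sum_{X\notin U}d(X)+\sum_{X\in U}\operatorname{wt}(X)P_{j-1}\le\Gamma_{j-1}F(V)+80\,\Gamma_{j-1}F(V)=81\,\Gamma_{j-1}F(V).
\]
If $V$ is good, then $d(V)=d'(V)$ and we are done. If $V$ is bad, more than $\mu_j/2$ children are unusable and each has weight at least $k\operatorname{wt}(V)$, so $d'(V)>\frac{\mu_j}2\,k\operatorname{wt}(V)P_{j-1}$. Therefore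
\[
d(V)=\operatorname{wt}(V)P_{j-1}\mu_jA=\frac{2A}k\cdot\frac{\mu_j}2\,k\operatorname{wt}(V)P_{j-1}<(k^3+1)\,d'(V)\le\Gamma_jF(V).\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:root}
We have $N_k\Gamma_k/P_k<k^{15k}$. If $|\mathcal F|\le N_k/k^{15k}$, then the root is good.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:size} and \eqref{eq:kappa} give $N_k/P_k\le\frac32bL_k=300\cdot10^kk^{2k}b^2<10^k\,k^{2k+8}\,1681^k$, since $41^2=1681$ and $300<40^2$. Also $\Gamma_k\le k^{2k}(162k^3)^k$. As $10\cdot1681\cdot162=2\,723\,220<10^{6.5}\le k^{6.5}$ and $8\le0.8k$,
\[
\frac{N_k\Gamma_k}{P_k}<k^{7k+8}(10\cdot1681\cdot162)^k\le k^{7k}\,k^{0.8k}\,k^{6.5k}<k^{15k}.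
\]
So the hypothesis gives $|\mathcal F|<P_k/\Gamma_k$. If the root were bad, Lemma~\ref{lem:damage} would give $P_k=d(\text{root})\le\Gamma_k|\mathcal F|$, a contradiction.
\end{proof}

This is the only place where the number of faults enters. From now on we assume that the root is good. A host cluster is \emph{active} if it is the root or a usable child of an active cluster. Active clusters are good, so active base pieces are fault-free, and every cluster containing an active cluster is active. Moreover:
\begin{equation}\label{eq:liveactive}
\text{if $V$ is active, every base piece live in $V$ is active.}
\end{equation}
Indeed, such a piece lies in a usable child $X$ of $V$, which is active, and is live in $X$; repeat down to level $0$. The emulation will use only active base pieces and live links between them, hence only non-faulty nodes.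

\section{Placing the guest}\label{sec:placement}

\subsection{Clusters}

We define a map $Q\mapsto V$ from guest clusters to active host clusters of the same level, from the top down, such that children of $Q$ go to children of $V$. Because guest clusters are kept whole, a level-$j$ guest link will have both ends inside one level-$j$ host cluster; this is what later bounds its latency in terms of $L_j$.

The guest root goes to the host root. Let $Q\mapsto V$ at level $j\ge1$. Both clusters have $m=\mu_j(k^2-k+1)$ children. Number the children of each by non-increasing type, so that child $i$ has type $z(i)=k^2-\lfloor(i-1)/\mu_j\rfloor$. This formula is non-increasing on all positive integers and satisfies $z(i+\mu_j)=z(i)-1$. Let $D\le\mu_j/2$ be the number of unusable children of $V$ and let $u_1<\dots<u_{m-D}$ be the numbers of the usable ones; then $u_i\le i+D$.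
\begin{itemize}
\item For $i\le m-D$, child $i$ of $Q$ goes to child $u_i$ of $V$. Since $u_i\le i+\mu_j$, we have $z(u_i)\ge z(i)-1$.
\item For $1\le i\le D$, child $m-D+i$ of $Q$ also goes to child $u_i$ of $V$. This guest child is among the last $\mu_j$, so it has type $k$. Since $u_i\le2D\le\mu_j$, the host child has type $k^2$.
\end{itemize}

\begin{lemma}\label{lem:load}
For every active cluster $V$ of level $j$,
\[
\sum_{Q\mapsto V}\operatorname{wt}(Q)\le\Big(1+\frac2k\Big)^{k-j}\operatorname{wt}(V)<8\operatorname{wt}(V).
\]
\end{lemma}

\begin{proof}
At the root both sides of the first inequality equal $1$. Let $V$ be active of level $j\ge1$ and let $X$ be a usable child of type $z$. From each $Q\mapsto V$, the child $X$ receives one child of type at most $z+1\le z+z/k$ and, only if $z=k^2$, possibly one more of type $k=z/k$. Their total weight is at most $\operatorname{wt}(Q)\,z(1+2/k)$. Summing over $Q\mapsto V$ and using the bound for $V$ and $\operatorname{wt}(X)=z\operatorname{wt}(V)$ gives the bound for $X$. Finally $(1+2/k)^k<e^2<8$.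
\end{proof}

\subsection{Nodes}

\emph{Grid nodes} get one copy each. Let $V$ be an active base piece of weight $x$. By Lemma~\ref{lem:load} the guest base pieces mapped to $V$ have at most $8xb$ rows in total. Stack them in disjoint consecutive blocks of rows, and place the guest node in stacked row $\rho$ and column $\ell$ on the host node in row $\lceil\rho/8\rceil$ and column $\ell$. Guest terminals land on host terminals.

\emph{Internal link nodes} get two copies each. Let a guest link have ports $\alpha,\beta$ and internal nodes $p_1,\dots,p_L$ in order from $\alpha$ to $\beta$, where $L=L_j$ is even. On the host row that contains $\alpha$, place a copy of every $p_\ell$ in column $\min(\ell,L+1-\ell)\le L/2\le W$; these are the \emph{$\alpha$-copies}. On the host row that contains $\beta$, place the \emph{$\beta$-copies} by the same rule. The fold, shown in Figure~\ref{fig:fold}, puts the copies of both $p_1$ and $p_L$ in column $1$, on the same host terminal as the port. This is the purpose of the long rows of a base piece.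

For each copy and each guest neighbor we must say which copy supplies the messages. The following pairs of copies supply each other and are called \emph{local pairs}: the two ends of a guest grid edge; $\alpha$ and the $\alpha$-copy of $p_1$; $\beta$ and the $\beta$-copy of $p_L$; consecutive $\alpha$-copies; consecutive $\beta$-copies. Two needs remain for each guest link: the $\alpha$-copy of $p_L$ needs the messages of $\beta$, and the $\beta$-copy of $p_1$ needs the messages of $\alpha$. So the link creates one \emph{demand} $\{\xi,\eta\}$, where $\xi$ and $\eta$ are the host terminals that hold $\alpha$ and $\beta$ (possibly $\xi=\eta$). The demand carries two \emph{streams}, one in each direction, each with one message per guest step. The messages of the $\alpha$-copy of $p_L$ for $\beta$, and of the $\beta$-copy of $p_1$ for $\alpha$, are discarded.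

\begin{lemma}\label{lem:placement}
\begin{enumerate}
\item[(a)] Each host terminal holds at most $8$ guest terminals, and each host node holds at most $24$ copies.
\item[(b)] The two copies of a local pair lie on the same host node or on adjacent nodes of an active base piece, and each host edge serves at most $24$ local pairs.
\item[(c)] The guest terminals placed in an active cluster $X$ are exactly those of the guest clusters mapped to $X$. If a level-$j$ guest link joins two children of $Q$ and $Q\mapsto V$, both ends of its demand are terminals of active base pieces in $V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At most $8$ stacked rows go to one host row, so a host node holds at most $8$ grid copies and a host row contains at most $8$ guest ports. Each port belongs to one link and puts at most $2$ copies in each column of the row: $8+8\cdot2=24$. (b) A horizontal guest edge goes to a horizontal host edge, at most $8$ to each. A vertical guest edge between stacked rows $\rho,\rho+1$ goes to a single node unless $8\mid\rho$, and then to a vertical host edge, at most one to each. The copies attached to one port put two local pairs, $\{p_\ell,p_{\ell+1}\}$ and $\{p_{L-\ell},p_{L+1-\ell}\}$, on the edge between columns $\ell$ and $\ell+1$ for $\ell<L/2$; the pair $\{p_{L/2},p_{L/2+1}\}$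 and the pair containing the port lie on single nodes. A horizontal edge thus serves at most $8+8\cdot2=24$ pairs. (c) The cluster map sends children to children.
\end{proof}

\section{Routing the demands}\label{sec:routing}

Each demand needs a route through non-faulty nodes, with bounded congestion on every edge. Suppose the two ends lie in different usable children $X,Y$ of an active level-$j$ cluster. A direct link need not be available: if exactly the links between $X$ and $Y$ are dead, then by \eqref{eq:small} $X$ keeps $\operatorname{wt}(X)(Z_j-z_X-z_Y)\ge\frac{48}{50}\operatorname{wt}(X)Z_j$ live links, likewise $Y$, and both are usable. So we route through a third child. This spreads the traffic of $X$ over all its live links, wherever the traffic is headed.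

\subsection{The recursive rule}

The active clusters are processed level by level, from the root down. Each active cluster $V$ of level $j$ has a multiset $\mathcal D_V$ of demands between terminals of active base pieces in $V$: its \emph{own} demands, which come from the level-$j$ links of the guests $Q\mapsto V$, and the demands handed down by its parent. For $j\ge1$ the demands $\{\xi,\eta\}\in\mathcal D_V$ are treated one at a time, in any order. Let $X\ni\xi$ and $Y\ni\eta$ be children of $V$; they contain active base pieces, so they are active, that is, usable.
\begin{itemize}
\item If $X=Y$, hand $\{\xi,\eta\}$ to $X$.
\item If $X\ne Y$, choose a usable child $H\ne X,Y$ (the \emph{hub}), a live link $\lambda_1$ between $X$ and $H$, and a live link $\lambda_2$ between $H$ and $Y$. Hand $\{\xi,\operatorname{port}_X\lambda_1\}$ to $X$, $\{\operatorname{port}_H\lambda_1,\operatorname{port}_H\lambda_2\}$ to $H$, and $\{\operatorname{port}_Y\lambda_2,\eta\}$ to $Y$. We say that $\lambda_1$ is used \emph{from $X$} and $\lambda_2$ is used \emph{from $Y$}.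
\end{itemize}
The \emph{capacity rule} is that each link is used at most $40$ times from each of the two children that it joins, hence at most $80$ times in all. The ports of $\lambda_1,\lambda_2$ lie in base pieces live in the active clusters $X,H,Y$, so by \eqref{eq:liveactive} the new demands again join terminals of active base pieces.

For counting, regard each demand as having two \emph{endpoints}, tokens that sit on terminals. A demand created by a level-$i$ guest link has two \emph{original endpoints of level $i$}, one for each guest port. Each use of a level-$i$ host link creates two \emph{transit endpoints of level $i$}, one at each of its ports. When a demand is handed down or split, each of its endpoints passes to exactly one new demand, in the child that contains it. Consequently, in any one multiset $\mathcal D_V$, each guest port accounts for at most one original endpoint and each host port carries at most $80$ transit endpoints. If $V$ has level $j$, the original endpoints in $\mathcal D_V$ have level at least $j$ and the transit endpoints have level greater than $j$.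

The difficulty is a feedback: transit traffic created at level $j'$ must be carried by all lower levels, and each port may bring $80$ demands. The ratio $41$ between $\kappa_j$ and $\kappa_{j+1}$ makes all higher levels together contribute a bounded amount per level-$j$ link, independently of $k$.

\begin{lemma}\label{lem:hub}
At each step of the rule there is a choice of $H,\lambda_1,\lambda_2$ that respects the capacity rule.
\end{lemma}

\begin{proof}
Let $V$ be active of level $j\ge1$, all higher levels having been processed. For a usable child $X$, let $\nu(X)$ be the number of endpoints in $X$ of demands in $\mathcal D_V$. By Lemmas~\ref{lem:load} and~\ref{lem:placement}(c), the guest ports placed in $X$ belong to level-$(j-1)$ guest clusters of total weight at most $8\operatorname{wt}(X)$. By Lemma~\ref{lem:counts}(b), the endpoints in $X$ are: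
\begin{itemize}
\item at most $8\operatorname{wt}(X)P_{j-1}\kappa_j=8\operatorname{wt}(X)Z_j$ original endpoints of level $j$;
\item at most $8\operatorname{wt}(X)P_{j-1}\kappa_{j'}$ original endpoints of level $j'$, for each $j'>j$;
\item at most $80\operatorname{wt}(X)P_{j-1}\kappa_{j'}$ transit endpoints of level $j'$, for each $j'>j$.
\end{itemize}
With \eqref{eq:kappa} this gives
\[
\nu(X)\le\operatorname{wt}(X)Z_j\Big(8+\frac{88}{40}\Big)=10.2\operatorname{wt}(X)Z_j .
\]

Consider the moment when a demand between $X\ne Y$ is treated. A link at $X$ is \emph{saturated} if it has been used $40$ times from $X$. Each use of a link from $X$ is caused by a different endpoint counted in $\nu(X)$, so at most $\nu(X)/40\le0.255\operatorname{wt}(X)Z_j$ links at $X$ are saturated. Since $X$ is usable and has at most $\operatorname{wt}(X)Z_j$ incident links, at most $0.05\operatorname{wt}(X)Z_j$ of them are dead. Call a sibling $H$ \emph{blocked for $X$} if every link between $X$ and $H$ is dead or saturated. There are $\operatorname{wt}(X)z_H$ links between $X$ and $H$, so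
\[
\sum_{H\text{ blocked for }X}\operatorname{wt}(X)z_H\le(0.255+0.05)\operatorname{wt}(X)Z_j,
\]
that is, the siblings blocked for $X$ have total type at most $0.305Z_j$. Exchanging the names, the same holds for $Y$. The unusable children together with $X$ and $Y$ have total type at most $\frac{\mu_j}2k^2+2k^2\le\frac52\mu_jk^2\le0.05Z_j$ by \eqref{eq:small}. All types sum to $Z_j$ and $0.305+0.305+0.05<1$. So some usable child $H\ne X,Y$ is blocked for neither, and it has live links $\lambda_1$ and $\lambda_2$ with spare capacity from $X$ and from $Y$.
\end{proof}

\subsection{Base pieces}

Let $V$ be an active base piece, and fix an order $(\rho,\rho')$ of the two rows of each demand in $\mathcal D_V$. If $\rho=\rho'$ the route is empty. Otherwise go along row $\rho$ from column $1$ to column $\rho'$, along column $\rho'$ to row $\rho'$, and along row $\rho'$ back to column $1$. Column $\rho'$ exists because $\rho'\le R\le W$. The route is a path with at most $3R$ edges.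

The route of a demand in $\mathcal D_V$ at a higher level is the concatenation of the links chosen for it and the routes of the demands into which it was split. The two streams of a guest link follow the route of its demand in opposite directions.

\begin{lemma}\label{lem:congestion}
Routes use only non-faulty nodes, and no route crosses an edge twice. Each directed grid edge carries at most $88$ streams. Each host link carries at most $80$ streams in each direction, and each of them traverses the whole link.
\end{lemma}

\begin{proof}
Routes consist of live links and paths in active base pieces. A split sends the three new demands to three different children, so by induction the demand of a guest link has at most one descendant in each cluster. Its route therefore visits each base piece along at most one path and uses each link at most once. In an active base piece, the terminal of a row carries at most $8$ original endpoints by Lemma~\ref{lem:placement}(a) and at most $80$ transit endpoints, since it is the port of at most one link. A horizontal edge of row $\rho$ is used only by demands with an endpoint in row $\rho$, and a vertical edge of column $\ell$ only by demands with an endpoint in row $\ell$. So a grid edge lies on at most $88$ routes and, by the capacity rule, a link on at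 most $80$. Each route contributes one stream to each direction.
\end{proof}

\section{The schedule}\label{sec:schedule}

Host steps are numbered $1,2,\dots$, and \emph{time} $\theta$ means the end of step $\theta$. \emph{Round} $r=0,1,2,\dots$ consists of the steps $100r+1,\dots,100(r+1)$, with offsets $1,\dots,100$. In active base pieces each round is divided as follows.
\begin{itemize}
\item Offsets $1$--$24$: each node performs the node-steps of those of its copies that are due in this round.
\item Offsets $25$--$48$: the resulting messages for local pairs are sent.
\item Offsets $49$--$100$: grid edges carry stream messages.
\end{itemize}
A copy will be due at most once per round, so by Lemma~\ref{lem:placement} the first two phases are long enough, and a local message made in round $r$ is delivered within round $r$.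

\subsection{Streams}

The stream schedule has period $200$. Each stream is given a residue modulo $200$ on each directed edge that it crosses.
\begin{itemize}
\item On a directed grid edge, the at most $88$ streams get distinct residues among the $104$ residues $49,\dots,100$ and $149,\dots,200$.
\item On a link traversed in a given direction, with nodes $q_0,\dots,q_{L+1}$ in the order of travel, number the at most $80$ streams $h=0,1,\dots$; stream $h$ gets the residue $h+l$ on the edge $(q_l,q_{l+1})$, $0\le l\le L$.
\end{itemize}
A message that is at a node at time $\theta$ crosses the next edge of its route in the first step after $\theta$ that has the residue of its stream. Internal nodes of host links do nothing else. The link edge at a port may be used at any offset, since a host node can compute and forward in the same step and local messages use only grid edges.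

Guest ports will execute step $t$ in round $2(t-1)$, and the step-$t$ message of a stream is \emph{injected} at the end of that round, at time $100(2t-1)$. Injection times differ by multiples of $200$, so all messages of a stream follow the same trajectory shifted by multiples of $200$. Hence each stream has a fixed \emph{travel time}, the time from injection to arrival ($0$ for an empty route). No two messages cross a directed edge in the same step: different streams have different residues there, and different messages of one stream cross it at different times.

A grid edge costs a message at most $200$ steps. A level-$j$ link costs at most $200+L_j$ steps: at most $200$ for the first edge, and one step for each of the other $L_j$ edges, because consecutive residues differ by $1$. This pipelining is needed: at $200$ steps per edge, one link would take $2L_j$ rounds, while a delay gradient of one round per node along a guest link absorbs fewer than $L_j$ rounds. On grid edges the factor $200$ is affordable because it is built into $L_0=200R$.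

\begin{lemma}\label{lem:latency}
Both streams of a level-$j$ guest link have travel time at most $3L_j$.
\end{lemma}

\begin{proof}
Define the cost of a route as $200$ per grid edge plus $200+L_i$ per level-$i$ link; it bounds the travel time in either direction. Let $\Lambda_j$ be the largest cost of the route of a demand in $\mathcal D_V$, over all active $V$ of level $j$. The demand of a level-$j$ guest link lies in such a $\mathcal D_V$, so it suffices to show $\Lambda_j\le3L_j$. We have $\Lambda_0\le200\cdot3R=3L_0$. For $j\ge1$ a route consists of at most three level-$(j-1)$ routes and two level-$j$ links, so by induction, using $400\le L_{j-1}$ and $L_j=10L_{j-1}$,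
\[
\Lambda_j\le3\Lambda_{j-1}+2(200+L_j)\le9L_{j-1}+400+2L_j\le10L_{j-1}+2L_j=3L_j.\qedhere
\]
\end{proof}

The geometric growth of $L_j$ is used here. With links of equal length at all levels, the recursion would only bound $\Lambda_j$ by about $3^j$ times that length.

\subsection{Delays}

Each copy has an integer delay $\delta\ge0$ and executes guest step $t$ in round $2(t-1)+\delta$. Copies of grid nodes, including ports, have delay $0$; so the streams and their travel times are fixed before the remaining delays are chosen. For a level-$j$ guest link with $L=L_j$, let $\tau_\alpha$ be the travel time of the stream from $\beta$ to the $\alpha$-copy of $p_L$, let $\tau_\beta$ be that of the stream from $\alpha$ to the $\beta$-copy of $p_1$, and put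
\[
\Delta_\alpha=\lceil\tau_\alpha/100\rceil,\qquad\Delta_\beta=\lceil\tau_\beta/100\rceil .
\]
By Lemma~\ref{lem:latency} and $100\mid L$, both are at most $0.03L$. The $\alpha$-copy of $p_\ell$ gets the delay $\max(0,\Delta_\alpha-(L-\ell))$, and the $\beta$-copy gets $\max(0,\Delta_\beta-(\ell-1))$. The schedule of a host node thus consists of a table of period $200$ and, for each of its copies, the round in which that copy starts.

\begin{lemma}\label{lem:intime}
When a copy executes step $t\ge2$, all step-$(t-1)$ messages of its suppliers have arrived. Every copy computes exactly the states and messages of its guest node.
\end{lemma}

\begin{proof}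
Let the copy have delay $\delta$, so that it executes step $t$ in round $2(t-1)+\delta$.

\emph{Local supplier}, with delay $\delta'$. Its step-$(t-1)$ message is made and delivered in round $2(t-2)+\delta'$, which precedes round $2(t-1)+\delta$ exactly when $\delta'\le\delta+1$. So it suffices that the delays in every local pair differ by at most $1$. Grid pairs have delays $0,0$. Consecutive $\alpha$-copies, and consecutive $\beta$-copies, differ by at most $1$ by the formulas. The $\alpha$-copy of $p_1$ has delay $\max(0,\Delta_\alpha-L+1)=0$ and the $\beta$-copy of $p_L$ has delay $\max(0,\Delta_\beta-L+1)=0$, because $0.03L\le L-1$; these equal the delays of $\alpha$ and $\beta$.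

\emph{Remote supplier.} The $\alpha$-copy of $p_L$ has delay $\Delta_\alpha$. The step-$(t-1)$ message of $\beta$ is injected at time $100(2t-3)$ and arrives at time $100(2t-3)+\tau_\alpha\le100(2t-3+\Delta_\alpha)$. The round $2(t-1)+\Delta_\alpha$ begins after time $100(2t-2+\Delta_\alpha)$, which is later. For the $\beta$-copy of $p_1$, which has delay $\Delta_\beta$, exchange $\alpha$ and $\beta$.

The second statement follows by induction on $t$: a copy starts from the correct initial state and input, and at step $t$ it has its own correct state $\sigma(t-1)$, computed two rounds earlier, and one correct step-$(t-1)$ message for each guest neighbor.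
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of the graph are in Lemma~\ref{lem:size}. Let $|\mathcal F|\le N_k/k^{15k}$. By Corollary~\ref{cor:root} the root is good, so Sections~\ref{sec:placement}--\ref{sec:schedule} define an emulation on non-faulty nodes, and it is correct by Lemma~\ref{lem:intime}.

\emph{Slowdown.} Every guest node has a copy with delay $0$. Grid nodes do by definition. The $\alpha$-copy of $p_\ell$ has delay $0$ if $\ell\le L-\Delta_\alpha$, in particular if $\ell\le0.97L$; the $\beta$-copy has delay $0$ if $\ell\ge\Delta_\beta+1$, in particular if $\ell\ge0.03L+1$. These ranges cover $1,\dots,L$ since $0.03L+1\le0.97L$. A copy with delay $0$ executes step $T$ in round $2(T-1)$, that is, by time $100(2T-1)\le200T$. This holds for every $T\ge1$.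

\emph{Storage.} A node holds at most $24$ copies, each with one state. A local message is used $2+\delta-\delta'\le3$ rounds after the round in which it is made. A stream message waits less than $100$ steps before injection and at most $200$ steps before each edge. At its destination, say the $\alpha$-copy of $p_L$, the step-$(t-1)$ message is used by time $100(2t-2+\Delta_\alpha)+24$; since $100\Delta_\alpha<\tau_\alpha+100$, it has waited less than $224$ steps, and the same computation applies with $\beta$. A node is touched by $O(1)$ streams by Lemmas~\ref{lem:placement}(a) and~\ref{lem:congestion}, each with one message per $200$ steps. So every host node stores $O(1)$ states and messages.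
\end{proof}

\section{The bound is tight for $G^{(k)}$}\label{sec:tight}

We return to the pebble model of Section~\ref{sec:cut}. The long links that hide latency also make the graph cheap to cut: a link has $L_k$ nodes and is cut by one fault.

\begin{proposition}\label{prop:tight}
In the pebble model, some set of at most $N_k/k^{2k}$ faults in $G^{(k)}$ forces slowdown at least $2Z_k/(5ak^2)\ge k^2/(5a)$.
\end{proposition}

\begin{proof}
Delete one internal node of each level-$k$ link. By Lemma~\ref{lem:counts}(d), $\kappa_k=A\le b$, Lemma~\ref{lem:size} and $L_k\ge R\ge k^{2k}$, the number of faults is at most
\[
\frac{P_kA}2\le\frac{N_kA}{2bL_k}\le\frac{N_k}{L_k}\le\frac{N_k}{k^{2k}} .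
\]
Each remaining component is a child $X$ of the root, of weight $y\le k^2$, together with the stubs of its level-$k$ links. By Lemma~\ref{lem:counts}, $X$ has $yP_{k-1}bL_k$ grid nodes, at most $\sum_{i<k}yP_{k-1}\kappa_iL_i/2\le yP_{k-1}bL_k/2$ internal link nodes, and at most $yP_{k-1}\kappa_k$ stubs of fewer than $L_k$ nodes each. So a component has at most $\frac52k^2P_{k-1}bL_k$ nodes, whereas $N_k\ge P_{k-1}Z_kbL_k$. Proposition~\ref{prop:cut} gives slowdown at least $2Z_k/(5ak^2)$, and $Z_k\ge A\ge k^4/2$.
\end{proof}

\begin{corollary}\label{cor:tight}
Fix $c\ge200$, in the units of Section~\ref{sec:model}. In the pebble model, the largest number of worst-case faults that $G^{(k)}$ tolerates with slowdown at most $c$ is $N/(\log N)^{\Theta(\log\log\log N)}$, where $N=N_k$ and $k\to\infty$.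
\end{corollary}

\begin{proof}
The emulation of Theorem~\ref{thm:main} obeys the pebble rule, since a copy executes $(u,t)$ only after it has its own state and its neighbors' messages from step $t-1$. So Corollary~\ref{cor:main} gives the lower bound $f(N)$.

For the upper bound we compare $k$ with $\log\log N$. We have $\log\kappa_j\le4\log k+6k\le8k$ and $\log P_j=2\log P_{j-1}+\log\kappa_j$, so $\log P_j\le8k(2^j-1)$ by induction on $j$. Corollary~\ref{cor:root} gives $N\le P_kk^{15k}$, hence $\log N\le8k2^k+15k\log k\le9k2^k$ and $\log\log N\le k+\log(9k)\le2k$. Therefore $2k\ge\log\log N$ and $\log k\ge\log\log\log N-1$, and
\[
k^{2k}=2^{2k\log k}\ge(\log N)^{\log\log\log N-1}.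
\]
As soon as $k^2/(5a)>c$, Proposition~\ref{prop:tight} provides a set of at most $N/(\log N)^{\log\log\log N-1}$ faults that forces slowdown greater than $c$.
\end{proof}

In particular, in the pebble model the graphs $G^{(k)}$ do not tolerate $N/\log N$ faults with constant slowdown; whether another bounded-degree family does is not decided here.

\begin{thebibliography}{1}

\bibitem{CFT}
\emph{Communication and Fault Tolerance in Parallel Computers},
\texttt{https://\allowbreak groups.cs.umass.edu/\allowbreak ramesh/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 3/\allowbreak 2019/\allowbreak 12/\allowbreak Communication-\allowbreak and-\allowbreak fault-\allowbreak tolerance-\allowbreak in-\allowbreak parallel-\allowbreak computers.pdf}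

\end{thebibliography}
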